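\title{Lowness for categoricity coincides with lowness for isomorphism}

\begin{abstract}
A Turing degree $\mathbf d$ is low for isomorphism if any two computable structures that are $\mathbf d$-computably isomorphic are computably isomorphic, and it is low for categoricity if every $\mathbf d$-computably categorical computable structure is computably categorical. We prove that the two notions coincide. The main step is to build, for each computable tree $T\subseteq\omega^{<\omega}$ with a path but no computable path, a computable structure that is not computably categorical and such that every path of $T$ computes an isomorphism from it onto each of its computable copies. The structure consists of affine spaces over $\mathbb F_2$ in which a path of $T$ can be used to correct parity errors. We also characterize the classes of degrees for which a single structure witnesses the failure of lowness for categoricity.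
\end{abstract}

\section{Introduction}\label{sec:intro}

Two computable presentations of the same structure need not be computably isomorphic, and an oracle may find an isomorphism where no algorithm does. One can ask which oracles are of no use for this task. There are two natural ways to make the question precise, and we show that they single out the same Turing degrees.

All structures are countable structures in a computable language. A structure is \emph{computable} if its domain is a set of natural numbers and its atomic diagram is computable. An infinite computable structure is carried by a computable bijection to one with domain $\omega$, and we pass to such a copy whenever convenient. For a Turing degree $\mathbf d$ and computable structures $\mathcal A,\mathcal B$ we write $\mathcal A\cong_{\mathbf d}\mathcal B$, and say that $\mathcal A$ and $\mathcal B$ are \emph{$\mathbf d$-computably isomorphic}, if $\mathbf d$ computes an isomorphism between them. A computable structure $\mathcal A$ is \emph{$\mathbf d$-computably categorical} if $\mathcal A\cong_{\mathbf d}\mathcal B$ for every computable $\mathcal B$ isomorphic to $\mathcal A$, and \emph{computably categorical} if this holds for $\mathbf d=\mathbf 0$.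

\begin{definition}\label{def:low}
A degree $\mathbf d$ is \emph{low for isomorphism} if $\mathcal A\cong_{\mathbf d}\mathcal B$ implies $\mathcal A\cong_{\mathbf 0}\mathcal B$ for all computable structures $\mathcal A,\mathcal B$. It is \emph{low for categoricity} (Csima) if every $\mathbf d$-computably categorical computable structure is computably categorical.
\end{definition}

The degree $\mathbf 0$ is low in both senses. The degree $\mathbf 0'$ of the halting set $K$ is low in neither, and one structure shows this.

\begin{example}\label{ex:omega}
Let $k_0,k_1,\dots$ be a computable enumeration of $K$ without repetitions. Order the even numbers as usual and place $2j+1$ between $2k_j$ and $2k_j+2$. This is a computable order of type $\omega$ in which $2n+2$ is the successor of $2n$ exactly when $n\notin K$. A computable isomorphism with the standard order would make the successor function computable and so decide $K$. Hence $(\omega,<)$ is not computably categorical. It is $\mathbf 0'$-computably categorical: in any computable copy, $\mathbf 0'$ decides the universal statements ``$x$ is least'' and ``$y$ is the successor of $x$'', and so lists the copy in increasing order.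
\end{example}

It is known that every degree that is low for isomorphism is low for categoricity, and the reason fits in a line: if $\mathcal A$ is $\mathbf d$-computably categorical, then each computable copy is $\mathbf d$-computably isomorphic to $\mathcal A$, hence computably isomorphic to it. The question, posed in \cite{survey}, is whether the converse holds:
\begin{quote}
Is every degree that is low for categoricity also low for isomorphism?
\end{quote}

The quantifiers suggest a negative answer. To fail lowness for isomorphism, $\mathbf d$ has to match a single pair $\mathcal M,\mathcal N$ that no algorithm matches. To fail lowness for categoricity, $\mathbf d$ has to match \emph{all} computable copies of some structure, and these include copies designed to be as unhelpful as possible. The given pair need not serve: if $\mathcal K$ is a relational structure that is not $\mathbf d$-computably categorical and $\mathcal M,\mathcal N$ are relational, then the disjoint unions $\mathcal M\sqcup\mathcal K$ and $\mathcal N\sqcup\mathcal K$, with a unary predicate marking $\mathcal K$, are again $\mathbf d$-computably but not computably isomorphic, and $\mathcal M\sqcup\mathcal K$ is not $\mathbf d$-computably categorical. Nevertheless the answer is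 positive.

\begin{theorem}\label{thm:main}
A degree is low for categoricity if and only if it is low for isomorphism.
\end{theorem}

The proof discards the pair $\mathcal M,\mathcal N$ and keeps only the search problem that it poses. A \emph{tree} is a subset $T$ of $\omega^{<\omega}$ closed under initial segments, and $[T]\subseteq\omega^\omega$ is the set of its infinite paths. The isomorphisms $\mathcal M\to\mathcal N$ are coded by the paths of a computable tree (Section~\ref{sec:trees}), and any such tree can be turned into a structure of the required kind.

\begin{theorem}\label{thm:tree}
Let $T\subseteq\omega^{<\omega}$ be a computable tree with $[T]\neq\emptyset$ and no computable path. There is a computable structure $\mathcal A$ such that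
\begin{enumerate}
\item[(1)] $\mathcal A$ is not computably categorical;
\item[(2)] for every $Z\in[T]$ and every computable $\mathcal C\cong\mathcal A$, the path $Z$ computes an isomorphism $\mathcal A\to\mathcal C$. So $\mathcal A$ is $\mathbf d$-computably categorical for every $\mathbf d$ computing a path of $T$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:towers} introduces a class of structures whose isomorphisms are the solutions of systems of affine conditions over $\mathbb F_2$. Section~\ref{sec:idea} develops the strategy on small cases, Section~\ref{sec:construction} gives the construction, and Sections~\ref{sec:truepath}--\ref{sec:copies} verify it. Since one structure $\mathcal A$ works for all paths of $T$ at once, Theorem~\ref{thm:tree} also yields an exact criterion for when a single structure serves a whole class of degrees; this is Theorem~\ref{thm:classes}.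

\section{From isomorphisms to paths}\label{sec:trees}

For $F,G\in\omega^\omega$ let $F\oplus G$ be the function with $(F\oplus G)(2n)=F(n)$ and $(F\oplus G)(2n+1)=G(n)$.

\begin{lemma}\label{lem:isotree}
Let $\mathcal M,\mathcal N$ be computable structures that are isomorphic but not computably isomorphic. There is a computable tree $T_{\mathcal M,\mathcal N}$ with no computable path such that every isomorphism $\mathcal M\to\mathcal N$ computes a path of $T_{\mathcal M,\mathcal N}$.
\end{lemma}

\begin{proof}
An isomorphism of finite structures is a finite function and hence computable, so $\mathcal M$ and $\mathcal N$ are infinite, and we may assume that both have domain $\omega$. Replace function and constant symbols by relation symbols for their graphs; this changes neither the isomorphisms nor the computability of the structures. Let $R_0,R_1,\dots$ be a computable list of the relation symbols together with equality, with repetitions if there are finitely many. For $\sigma\in\omega^{<\omega}$ put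
\[
f_\sigma=\{(n,\sigma(2n)):2n<|\sigma|\}\cup\{(\sigma(2n+1),n):2n+1<|\sigma|\},
\]
and let $\sigma\in T_{\mathcal M,\mathcal N}$ if $f_\sigma$ is an injective partial function and, for all $i<|\sigma|$ and all tuples $\vec a$ from its domain, $\mathcal M\models R_i(\vec a)$ if and only if $\mathcal N\models R_i(f_\sigma(\vec a))$. These are finitely many decidable conditions, and they pass to initial segments, so $T_{\mathcal M,\mathcal N}$ is a computable tree. If $X$ is a path, then $F=\bigcup_n f_{X\restriction n}$ is an injective function; it is total by the even entries of $X$, onto by the odd entries, and it preserves every $R_i$ in both directions. So $F$ is an isomorphism and $X=F\oplus F^{-1}$. Conversely, $F\oplus F^{-1}$ is a path for every isomorphism $F$, and $F$ computes $F^{-1}$ by search. A computable path would give a computable isomorphism.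
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:tree}]
One direction was shown in the introduction. For the other, suppose that $\mathbf d$ is not low for isomorphism, and let $\mathcal M\cong_{\mathbf d}\mathcal N$ be computable structures that are not computably isomorphic. The tree $T_{\mathcal M,\mathcal N}$ has a $\mathbf d$-computable path and no computable path. Theorem~\ref{thm:tree} gives a structure that is $\mathbf d$-computably categorical but not computably categorical, so $\mathbf d$ is not low for categoricity.
\end{proof}

From here to the end of Section~\ref{sec:copies}, $T$ is a fixed tree as in Theorem~\ref{thm:tree}.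

\section{Towers of affine spaces}\label{sec:towers}

\subsection{Paths up to parity}

The paths of $T$ carry no algebraic structure, while the isomorphisms between two copies of a structure form a coset of its automorphism group. To code the former by the latter we linearize the tree over $\mathbb F_2$.

Let $V_m$ be the $\mathbb F_2$-vector space of finite subsets of $\omega^m$ (strings of length $m$) under symmetric difference; its elements are always given by canonical codes. The singletons $\{\nu\}$, $\nu\in\omega^m$, form a basis, and $v(\nu)\in\mathbb F_2$ denotes the $\nu$-coordinate of $v$, so that $v(\nu)=1$ if and only if $\nu\in v$. We identify $V_0$ with $\mathbb F_2$, where $1$ is the singleton of the empty string. Let $p:V_{m+1}\to V_m$ be the linear map with $p(\{\nu\})=\{\nu\restriction m\}$. It is onto, and $\sigma\in p(v)$ if and only if an odd number of children of $\sigma$ lie in $v$. For instance, $p(\{\langle2,0\rangle,\langle2,5\rangle,\langle3,1\rangle\})=\{\langle3\rangle\}$.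

An \emph{odd $T$-sequence} is a sequence $(v_m)_{m\in\omega}$ with $v_m\in V_m$, $p(v_{m+1})=v_m$, $v_0=1$, and $v_m\subseteq T$ for all $m$. Every path $Z\in[T]$ gives one, namely $v_m=\{Z\restriction m\}$. The linearization creates no computable solutions:

\begin{lemma}\label{lem:noseq}
There is no computable odd $T$-sequence.
\end{lemma}

\begin{proof}
Let $(v_m)$ be one, and let $\sigma_0\in v_0$ be the empty string. If $\sigma_m\in v_m=p(v_{m+1})$, then an odd number of children of $\sigma_m$ lie in the finite set $v_{m+1}$; let $\sigma_{m+1}$ be the least of them. Then $\bigcup_m\sigma_m$ is a computable path of $T$.
\end{proof}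

The whole proof rests on one property of the sequence $(\{Z\restriction m\})_m$: adding it to a sequence compatible with $p$ preserves compatibility, flips the bit at level $0$, and leaves unchanged every coordinate $\nu\notin T$. By Lemma~\ref{lem:noseq} no computable sequence does this.

\subsection{The structures}

Our structures consist of towers of copies of $V_0,V_1,\dots$ in which the origin has been forgotten, and of marked subsets of finite products of these copies. The language has unary relation symbols $X_{\rho,m}$, $W_l$ and binary relation symbols $P_{\rho,m}$, $t_{\rho,\nu}$, $\pi_{l,i}$, for $\rho,m,l,i\in\omega$ and $\nu\in\omega^{<\omega}$. The data are: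
\begin{itemize}
\item an infinite c.e.\ set $\mathcal E$ of pairs $(\rho,m)$, called \emph{floors}, with $(\rho,m+1)\in\mathcal E\Rightarrow(\rho,m)\in\mathcal E$; we call $(\rho,m)$ the floor of level $m$ of the \emph{tower} $\rho$;
\item a c.e.\ set of numbers $l$, called \emph{labels}, each with a \emph{type} $((\rho_1,m_1),\dots,(\rho_r,m_r))$, a nonempty finite sequence of floors computed from $l$;
\item uniformly c.e.\ nonempty sets $L_l\subseteq\prod_iV_{m_i}$, one for each label.
\end{itemize}
The structure $S(\mathcal E,(L_l))$ has \emph{points} $[\rho,m,v]$ for $(\rho,m)\in\mathcal E$, $v\in V_m$, and \emph{witnesses} $[l,\vec v]$ for $\vec v\in L_l$. Exactly the following relations hold: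
\begin{gather*}
X_{\rho,m}([\rho,m,v]),\qquad P_{\rho,m}([\rho,m+1,v],[\rho,m,p(v)]),\\
t_{\rho,\nu}([\rho,m,v],[\rho,m,v+\{\nu\}])\quad(\nu\in\omega^m),\\
W_l([l,\vec v]),\qquad \pi_{l,i}([l,\vec v],[\rho_i,m_i,v_i]).
\end{gather*}
Witnesses are the device that lets a computable structure carry the c.e.\ sets $L_l$: instead of deciding $\vec v\in L_l$, we add a new element when $\vec v$ enters $L_l$. The domain is an infinite c.e.\ set of codes, and for given members of the domain each relation is decided by inspecting their codes. Transferring along a computable bijection of $\omega$ with the domain gives a computable structure with domain $\omega$, and a map is computable on this copy exactly when it is given by a partial computable function on codes. We work with codes.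

Let $D$ be a structure isomorphic to some $S(\mathcal E,(L'_l))$ with the same floors, labels, and types. The following notions are defined from the relations of $D$, and their properties are inherited from $S(\mathcal E,(L'_l))$. For $x\in X^D_{\rho,m}$ and $\nu\in\omega^m$ let $x+\{\nu\}$ be the unique $x'$ with $t_{\rho,\nu}(x,x')$; iterating defines $x+v$ for $v\in V_m$. This makes $X^D_{\rho,m}$ a \emph{principal homogeneous space} of $V_m$: for all $x,y\in X^D_{\rho,m}$ there is a unique vector $x-y\in V_m$ with $y+(x-y)=x$. The relation $P^D_{\rho,m}$ is the graph of a surjection $p:X^D_{\rho,m+1}\to X^D_{\rho,m}$ with $p(x+v)=p(x)+p(v)$. For a label $l$ let $L_l(D)$ be the set of tuples $(x_i)_i$, $x_i\in X^D_{\rho_i,m_i}$, for which some $w$ satisfies $W_l(w)$ and all $\pi_{l,i}(w,x_i)$; this $w$ is unique and is called the witness of the tuple. If $D$ is computable, then $x+v$, $x-y$, and $p(x)$ are computed by search, and the sets $L_l(D)$ are uniformly c.e.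

A family $h=(h_{\rho,m})_{(\rho,m)\in\mathcal E}$ with $h_{\rho,m}\in X^D_{\rho,m}$ is \emph{coherent} if $p(h_{\rho,m+1})=h_{\rho,m}$ whenever $(\rho,m+1)\in\mathcal E$. The \emph{$h$-tuple at $l$} is $(h_{\rho_i,m_i})_i$. A \emph{coset} of a subgroup $L\le\prod_iV_{m_i}$ in $\prod_iX^D_{\rho_i,m_i}$ is a set of the form $\vec x+L$.

\begin{lemma}\label{lem:iso}
Let $D$ be as above.
\begin{enumerate}
\item[(a)] The isomorphisms $H:S(\mathcal E,(L_l))\to D$ correspond bijectively, via $h_{\rho,m}=H([\rho,m,0])$, to the coherent families $h$ such that $L_l(D)=\{(h_{\rho_i,m_i}+v_i)_i:\vec v\in L_l\}$ for every label $l$. If $D$ is computable, then $h$ computes $H$.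
\item[(b)] Suppose that all $L_l$ are subgroups and $D\cong S(\mathcal E,(L_l))$. Then each $L_l(D)$ is a coset of $L_l$, and a coherent family $h$ is the family of an isomorphism if and only if
\begin{equation}\label{eq:star}
\text{for every label $l$, the $h$-tuple at $l$ lies in } L_l(D).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $H$ be an isomorphism. Preservation of the relations $t_{\rho,\nu}$ gives $H([\rho,m,v])=h_{\rho,m}+v$, preservation of $P_{\rho,m}$ gives coherence, and preservation of $W_l$ and $\pi_{l,i}$ gives the equation for $L_l(D)$. Moreover $H([l,\vec v])$ must be the witness of $(h_{\rho_i,m_i}+v_i)_i$. So $h$ determines $H$.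

Conversely, let $h$ be such a family and define $H$ by these two formulas. It maps the points of each floor $(\rho,m)$ bijectively onto $X^D_{\rho,m}$, and, by the equation for $L_l(D)$, the witnesses for $l$ bijectively onto $W_l^D$. These sets partition $D$, so $H$ is a bijection that preserves the unary relations in both directions. Each binary relation is the graph of a function from one of these sets to another, so it suffices that $H$ commutes with these functions. For $t_{\rho,\nu}$ and $\pi_{l,i}$ this is the definition of $H$, and for $P_{\rho,m}$ it is the computation $p(h_{\rho,m+1}+v)=h_{\rho,m}+p(v)$. If $D$ is computable, $H$ is computed from $h$ by search.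

(b) By (a), applied to some isomorphism, $L_l(D)$ is a coset of $L_l$. For any coherent $h$, the set on the right of the equation in (a) is the coset of $L_l$ that contains the $h$-tuple, and it equals $L_l(D)$ if and only if the $h$-tuple lies in $L_l(D)$.
\end{proof}

When $D=S(\mathcal E,(L'_l))$ itself, write $h_{\rho,m}=[\rho,m,v_{\rho,m}]$. Then (a) says that the isomorphisms $S(\mathcal E,(L_l))\to S(\mathcal E,(L'_l))$ correspond to the families of vectors with
\begin{equation}\label{eq:translate}
p(v_{\rho,m+1})=v_{\rho,m}\qquad\text{and}\qquad L'_l=L_l+(v_{\rho_i,m_i})_i\ \text{ for every label } l .
\end{equation}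
If $L'_l=L_l$ is a subgroup, the condition at $l$ says $(v_{\rho_i,m_i})_i\in L_l$.

Part (b) is what the linearization buys: to build an isomorphism onto an unknown copy we need only meet, label by label, one affine condition. A second feature will be used constantly. Since $L_l$ need only be c.e., a label can be withdrawn during a construction by enumerating the whole product $\prod_iV_{m_i}$ into $L_l$. We call this \emph{filling} the label. If $l$ is filled, then $L_l(D)$ is the whole product, and $l$ imposes no condition in \eqref{eq:star}.

\section{The strategy on small cases}\label{sec:idea}

We build two structures $\mathcal A=S(\mathcal E,(L_l))$ and $\mathcal B=S(\mathcal E,(L'_l))$ that are isomorphic but not computably so. They differ only at \emph{root labels}, of type $((r,0))$, where $L_l=\{0\}$ and $L'_l=\{1\}$. This section motivates the construction; the proof does not depend on it.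

\subsection{One infinite tower}

Take a single tower $r$ with all levels, a root label, and for each $\nu\in\omega^m\setminus T$ a label of type $((r,m))$ with $L_l=L'_l=\{x\in V_m:x(\nu)=0\}$. By \eqref{eq:translate} the isomorphisms $\mathcal A\to\mathcal B$ are exactly the odd $T$-sequences. So none is computable, and every $Z\in[T]$ computes one. This settles the copy $\mathcal B$ and says nothing about a third copy $C$. There $h_{r,1}$ must satisfy one condition for every $\nu\in\omega^1\setminus T$ and must also have suitable lifts at all higher levels, and a finite search in $C$ cannot certify infinitely many conditions.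

\subsection{One parity condition for each opponent}

We therefore impose as few conditions as possible. Give each partial computable function $\varphi$ its own tower $r$ with a root label, and write $\varphi([\rho,m,0])=[\rho,m,g_{\rho,m}]$. If $\varphi$ is an isomorphism $\mathcal A\to\mathcal B$, then $g_{r,0}=1$. We add floors one at a time, waiting each time for $\varphi$ to answer. By Lemma~\ref{lem:noseq} some $g_{r,m}$ contains a string $\nu\notin T$. At that moment we stop the tower and declare the single label $x(\nu)=0$ on $(r,m)$. It defeats $\varphi$ and spares the translation by $(\{Z\restriction j\})_j$.

Now each tower is finite, but a copy $C$ still causes trouble. We must choose $h_{r,m}$ in $C$ without knowing whether a label will ever appear on $(r,m)$, and when it appears, $h_{r,m}$ may lie in the wrong one of the two cosets. The path $Z$ could not have helped, since adding $\{Z\restriction m\}$ does not change the coordinate $\nu$. What $Z$ can change at no cost is a bit at level $0$. So we arrange the label so that an error at the coordinate $\nu$ can be paid for by a bit at level $0$ of a new tower.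

\subsection{One opponent and one copy}

Suppose $\langle0\rangle\notin T$, and suppose $\varphi$ answers $g_{r,0}=1$ and $g_{r,1}=\{\langle0\rangle\}$. We create a new tower $\rho$ with the floor $(\rho,0)$ and declare a label $l_1$ of type $((r,1),(\rho,0))$ with
\[
L_{l_1}=\{(x,y):x(\langle0\rangle)+y=0\}.
\]
Now $\varphi$ survives only by answering $g_{\rho,0}=1$, and this puts it in the same position on $\rho$ as it was on $r$. We add the floor $(\rho,1)$. Say $g_{\rho,1}=\{\langle0\rangle\}$; we declare $l_2$ of type $((\rho,1))$ with $L_{l_2}=\{x:x(\langle0\rangle)=0\}$, and $\varphi$ is defeated.

Suppose that in $C$ we can compute \emph{base points} $q_0\in X^C_{\rho,0}$ and $q_1\in X^C_{\rho,1}$ such that $p(q_1)=q_0$ and $q_1\in L_{l_2}(C)$ in case $l_2$ is ever declared. Let $h_{r,0}$ be the point given by the root label and $h_{r,1}$ \emph{any} lift of it. We are asked for $h_{\rho,0}$ only once $\rho$ exists, and then $l_1$ exists too, so we can find some $(x,y)\in L_{l_1}(C)$. Put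
\[
\varepsilon=(h_{r,1}-x)(\langle0\rangle)+(q_0-y),\qquad h_{\rho,j}=q_j+\varepsilon\{Z\restriction j\}\quad(j=0,1).
\]
Then $(h_{r,1}-x)(\langle0\rangle)+(h_{\rho,0}-y)=\varepsilon+\varepsilon=0$, so $l_1$ is met; and $(h_{\rho,1}-q_1)(\langle0\rangle)=0$ because $Z\restriction1\neq\langle0\rangle$, so $l_2$ is met.

To obtain base points we force $C$ to reveal them. A \emph{pin} on $(\rho,j)$ is a label with $L_l=L_l'=\{0\}$; let $q_j$ be the first point that $C$ shows in the first pin on $(\rho,j)$. If this pin is never filled, every isomorphism $\mathcal A\to C$ sends $[\rho,j,0]$ to $q_j$, so a true copy must eventually show $p(q_1)=q_0$ and $q_1\in L_{l_2}(C)$. But a permanent pin forbids $\varepsilon=1$. So every pin must eventually be filled, while at every moment some pin must be in force, since $l_2$ may be declared at any time. We resolve this with an infinite sequence of pins. Whenever $C$ has shown that $q_j$ lies in all unfilled pins and has shown the other facts required so far, we \emph{refresh}: fill all pins on the floor except the newest, and declare a new one. If $C$ is a copy, this happens infinitely often. Otherwise the pin spared at the last refresh stays forever, $C$ has already shown $q_j$ in it, so $q_j$ is the image of $[\rho,j,0]$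 under every isomorphism, and $C$ must show everything we are waiting for. Sparing the newest pin is essential: if all pins were filled before a new one is declared, nothing would force $C$ to place the new pin at $q_j$. If $C$ falls silent, a pin on $\rho$ stays forever. This is harmless, because the isomorphism $\mathcal A\to\mathcal B$ translates only the tower $r$. For the same reason $r$ itself cannot carry pins.

\subsection{All copies}\label{sub:all}

Let $C_0,C_1,\dots$ list the candidates for copies. The towers devoted to $\varphi_k$ form \emph{block} $k$, which respects $C_e$ only for $e<k$; each $C_e$ handles finitely many blocks by finite information. Whether $C_e$ answers infinitely often can only be guessed. A guess is a string $\beta\in2^k$, with $\beta(e)=1$ meaning that $C_e$ answers infinitely often, and the attack on $\varphi_k$ under the guess $\beta$ is a \emph{thread}. Threads whose guess is refuted by an answer are canceled by filling their labels. But a thread may also be waiting for some $C_{e'}$ that has fallen silent. It is then never canceled, its labels remain, and a true copy $C_e$ must still meet them. A tower whose pins wait for $C_{e'}$ is useless to $C_e$, so each $e$ with $\beta(e)=1$ needs its own tower, of \emph{index}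 $e$, and the label becomes $x(\nu)+\sum_ey_e=0$. A tower of index $e$ is refreshed whenever the guess $\beta\restriction(e+1)$ looks correct. Thus it waits for the $C_{e'}$ with $e'\le e$ and $\beta(e')=1$, which therefore have valid base points in it, and it does not wait for any $C_{e'}$ with $e'>e$. When $\varphi_k$ escapes into a tower of index $e$ and we attack there, only the $C_{e'}$ with $e'>e$ need new towers. The indices increase, so after at most $k+1$ attacks $\varphi_k$ has nowhere to go. Figure~\ref{fig:thread} shows a thread.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0)--(0,2) (3.8,0)--(3.8,2) (6.6,0)--(6.6,1);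
\fill (0,0) circle (2pt) (0,1) circle (2pt) (0,2) circle (2pt) (2,0) circle (2pt)
      (3.8,0) circle (2pt) (3.8,1) circle (2pt) (3.8,2) circle (2pt)
      (6.6,0) circle (2pt) (6.6,1) circle (2pt);
\node[draw] (a) at (2,1.2) {$l_{\gamma_1}$};
\node[draw] (b) at (5.2,1.2) {$l_{\gamma_2}$};
\node[draw] (c) at (8,1) {$l_{\gamma_3}$};
\draw[dashed] (0,2)--(a) (a)--(2,0) (a)--(3.8,0) (3.8,2)--(b) (b)--(6.6,0) (6.6,1)--(c);
\node[below] at (0,-0.1) {$r_3$};
\node[below] at (2,-0.1) {$\rho_{\gamma_1,2}$};
\node[below] at (3.8,-0.1) {$\rho_{\gamma_1,0}$};
\node[below] at (6.6,-0.1) {$\rho_{\gamma_2,2}$};
\node[left] at (-0.5,0) {level $0$};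
\node[left] at (-0.5,1) {level $1$};
\node[left] at (-0.5,2) {level $2$};
\end{tikzpicture}
\caption{The root tower $r_3$ of block $3$ and a thread for the guess $\beta=101$. Dots are floors, vertical lines are towers, and each box is a parity label joined to the floors it constrains. The first label brings new towers of indices $0$ and $2$. The tower of index $0$ grows and is attacked, which brings one new tower of index $2$; that tower grows and is attacked with no new tower.}
\label{fig:thread}
\end{figure}

\section{The construction}\label{sec:construction}

We build $\mathcal E$, the labels, and the sets $L_l$, $L'_l$ in stages $s=0,1,2,\dots$, and set $\mathcal A=S(\mathcal E,(L_l))$, $\mathcal B=S(\mathcal E,(L'_l))$. A new tower or label receives the least number not yet used.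

\subsection{Opponents}

Let $\varphi_k$ be the $k$-th partial computable function, acting on codes of points. Let $C_e$ be the $e$-th partial computable function, read as assigning truth values to the atomic statements $R(\vec n)$, with $R$ in our language and $\vec n$ from $\omega$. When it decides all of them, we identify $C_e$ with the resulting structure on $\omega$; the statement $C_e\cong\mathcal A$ includes this. Every computable copy of $\mathcal A$ is computably isomorphic to some $C_e$. We say that $C_e$ \emph{shows} an atomic statement \emph{by stage $s$} if it affirms it within $s$ steps, and that it \emph{shows $(x_i)_i\in L_l$ by stage $s$} if all $x_i<s$ and for some $w<s$ it shows $W_l(w)$ and all $\pi_{l,i}(w,x_i)$ by stage $s$. If $C_e\cong\mathcal A$, then the tuples that are eventually shown in $L_l$ are exactly the members of $L_l(C_e)$.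

\subsection{Labels, blocks, threads, and gadgets}

There are three kinds of labels.
\begin{itemize}
\item The \emph{root label} of block $k$ has type $((r_k,0))$, with $L_l=\{0\}$ and $L'_l=\{1\}$.
\item A \emph{pin} on $(\rho,m)$ has type $((\rho,m))$, with $L_l=L'_l=\{0\}\subseteq V_m$.
\item The \emph{parity label} $l_\gamma$ of a gadget $\gamma$ has $L_{l_\gamma}=L'_{l_\gamma}=H_\gamma$, the subgroup \eqref{eq:H} below.
\end{itemize}
Pins and parity labels may later be filled, simultaneously in $\mathcal A$ and $\mathcal B$. So all $L_l$ are subgroups, and $L'_l=L_l$ except at root labels.

Block $k$ has a \emph{root tower} $r_k$ of index $\mathrm{ind}(r_k)=-1$, which carries no pins. Every other tower has an index in $\omega$ and belongs to a gadget; every gadget belongs to a thread; and a thread is \emph{for} a pair $(k,\beta)$ with $\beta\in2^k$ and belongs to block $k$. The \emph{floors of a thread} are the floors of the towers of its gadgets; root towers belong to no thread. Whenever a floor of a non-root tower is created, a \emph{first pin} on it is declared at once.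

To \emph{create a gadget} $\gamma$ in a thread for $(k,\beta)$, with \emph{parent} floor $(\rho,m)$ and \emph{string} $\nu\in\omega^m\setminus T$, means the following. Let
\[
E(\gamma)=\{e<k:\beta(e)=1\text{ and }e>\mathrm{ind}(\rho)\}.
\]
For each $e\in E(\gamma)$ create a new tower $\rho_{\gamma,e}$ of index $e$ with the single floor $(\rho_{\gamma,e},0)$. These are the towers of $\gamma$. Declare $l_\gamma$ of type $((\rho,m),(\rho_{\gamma,e},0)_{e\in E(\gamma)})$ with
\begin{equation}\label{eq:H}
H_\gamma=\Bigl\{(x,(y_e)_{e\in E(\gamma)}):\ x(\nu)+\sum_{e\in E(\gamma)}y_e=0\Bigr\}.
\end{equation}
The labels of a thread are the parity labels of its gadgets and the pins on its floors. To \emph{cancel} a thread is to fill all its labels and never act on it again. A thread is \emph{live} if it has been started and not canceled.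

For a floor $(\rho,m)$ in block $k$, let $g_{\rho,m}=v$ if $\varphi_k([\rho,m,0])$ halts with value $[\rho,m,v]$ for some $v\in V_m$; otherwise $g_{\rho,m}$ is undefined. It is \emph{defined at $s$} if the computation takes at most $s$ steps. We say that $g$ is \emph{ready on $(\rho,m)$ at $s$} if $g_{\rho,j}$ is defined at $s$ for all $j\le m$ and $p(g_{\rho,j+1})=g_{\rho,j}$ for all $j<m$.

\subsection{Base points and guesses}

Let $(\rho,m)$ be a floor of a non-root tower with first pin $l_0$. If $C_e$ ever shows an element in $L_{l_0}$, take the first stage by which it does and let the \emph{base point} $q^e_{\rho,m}$ be the least element shown by that stage; from then on $q^e_{\rho,m}$ counts as \emph{found}.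

Let $\alpha\in2^{e+1}$ with $\alpha(e)=1$. We say that $\alpha$ is \emph{confirmed at $s$} if, for the state of the construction at the beginning of stage $s$, every live thread for any $(k,\beta)$ with $\beta\supseteq\alpha$ satisfies:
\begin{enumerate}
\item[(R1)] for each of its floors $(\rho,m)$ with $\mathrm{ind}(\rho)\ge e$, the point $q^e_{\rho,m}$ is found by stage $s$, and if $m>0$ then $C_e$ shows $P_{\rho,m-1}(q^e_{\rho,m},q^e_{\rho,m-1})$ by stage $s$;
\item[(R2)] for each unfilled pin $l$ on such a floor, $C_e$ shows $q^e_{\rho,m}\in L_l$ by stage $s$;
\item[(R3)] for each of its gadgets $\gamma$ whose parent $(\rho,m)$ has $\mathrm{ind}(\rho)\ge e$, $C_e$ shows $(q^e_{\rho,m},(q^e_{\rho_{\gamma,e'},0})_{e'\in E(\gamma)})\in L_{l_\gamma}$ by stage $s$.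
\end{enumerate}
In words: on the towers of index at least $e$, the base points behave, as far as the current labels can tell, like the images of the origins under an isomorphism. Only finitely many threads are live at a time, so confirmation is decidable.

Define $\delta_s\in2^s$ by recursion on $e<s$: $\delta_s(e)=1$ if and only if $(\delta_s\restriction e)^\frown1$ is confirmed at $s$. An \emph{$\alpha$-stage} is a stage $s$ with $\alpha\subseteq\delta_s$. Thus for $s>|\sigma|$,
\begin{equation}\label{eq:conf}
s\text{ is a }\sigma^\frown1\text{-stage}\iff s\text{ is a }\sigma\text{-stage and }\sigma^\frown1\text{ is confirmed at }s.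
\end{equation}
Write $\sigma<_L\tau$ (``$\sigma$ is to the left of $\tau$'') if there is $i<\min(|\sigma|,|\tau|)$ with $\sigma\restriction i=\tau\restriction i$, $\sigma(i)=1$, $\tau(i)=0$; we call $i$ the \emph{position} of the split. If $\delta_s<_L\beta$, then some $C_i$ that $\beta$ guesses to be silent has answered.

\subsection{Stage $s$}

\begin{enumerate}
\item[Step 1.] Compute $\delta_s$.
\item[Step 2.] \emph{Cancel} every live thread for a pair $(k,\beta)$ with $\delta_s<_L\beta$.
\item[Step 3.] \emph{Refresh.} For each live thread, for $(k,\beta)$ say, each of its towers $\rho$ with $\beta\restriction(\mathrm{ind}(\rho)+1)\subseteq\delta_s$, and each existing floor $(\rho,m)$: fill all pins on $(\rho,m)$ except the most recently declared one, and then declare a new pin on $(\rho,m)$.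
\item[Step 4.] \emph{Root towers.} Create $(r_s,0)$ and its root label. For each $k\le s$ such that block $k$ is not yet attacked, let $m$ be the top level of $r_k$. If $g$ is ready on $(r_k,m)$ at $s$ and $g_{r_k,0}=1$, act as follows. If $g_{r_k,m}\subseteq T$, create $(r_k,m+1)$. Otherwise block $k$ becomes \emph{attacked}; put $m_k=m$, let $\nu_k$ be the least element of $g_{r_k,m}\setminus T$, and never extend $r_k$ again.
\item[Step 5.] \emph{Threads.} For each attacked block $k\le s$ let $\beta=\delta_s\restriction k$. If there is no live thread for $(k,\beta)$, start one by creating a gadget with parent $(r_k,m_k)$ and string $\nu_k$. Otherwise let $\gamma$ be the last gadget of the live thread.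
\begin{itemize}
\item Suppose $\gamma$ has no active tower. If all $g_{\rho_{\gamma,e},0}$, $e\in E(\gamma)$, are defined at $s$ and one of them is $1$, declare $\rho_{\gamma,e}$ the \emph{active tower} of $\gamma$ for the least such $e$.
\item Suppose $\gamma$ has active tower $\rho$, with top level $m$, and $g$ is ready on $(\rho,m)$ at $s$. If $g_{\rho,m}\subseteq T$, create $(\rho,m+1)$. Otherwise create a new gadget of the thread, with parent $(\rho,m)$ and string the least element of $g_{\rho,m}\setminus T$.
\end{itemize}
\end{enumerate}

Each stage is finite and, since $T$ is computable, effective. Hence the data satisfy the requirements of Section~\ref{sec:towers}, and $\mathcal A$ and $\mathcal B$ are computable structures. The following facts are read off from the rules.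
\begin{enumerate}
\item[(F1)] Every label other than a root label belongs to one thread, of block $k$ say, and its type consists of floors of that thread and possibly $(r_k,m_k)$.
\item[(F2)] At any time there is at most one live thread for each $(k,\beta)$.
\item[(F3)] Parity labels are filled only by cancellation, pins only by cancellation or refreshing.
\item[(F4)] A thread for $(k,\beta)$ is started, and gains floors or gadgets, only at $\beta$-stages. It is canceled at the first stage $s$ after its start with $\delta_s<_L\beta$, if there is one. While it is live, its towers of index $e_0$ are refreshed exactly at the $\beta\restriction(e_0+1)$-stages.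
\item[(F5)] If $\gamma$ has parent $(\rho,m)$ and string $\nu$, then $\nu\notin T$ and $g_{\rho,m}(\nu)=1$.
\end{enumerate}

\section{Finiteness and the true path}\label{sec:truepath}

\begin{lemma}\label{lem:finite}
Every root tower has finitely many floors, and every thread has finitely many gadgets and finitely many floors.
\end{lemma}

\begin{proof}
Let $\rho$ be a root tower or an active tower. The floor $(\rho,m+1)$ is created only when $g$ is ready on $(\rho,m)$, $g_{\rho,m}\subseteq T$, and $g_{\rho,0}=1$ (for an active tower, the last holds by the choice of $\rho$). If $\rho$ had infinitely many floors, $(g_{\rho,m})_m$ would be a computable odd $T$-sequence, contrary to Lemma~\ref{lem:noseq}. All other towers have only level $0$.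

Let $\gamma_1,\gamma_2,\dots$ be the gadgets of a thread of block $k$ in order of creation. The parent tower of $\gamma_{i+1}$ is the active tower of $\gamma_i$, whose index lies in $E(\gamma_i)$ and so exceeds the index of the parent tower of $\gamma_i$. The indices of the parent towers thus increase strictly, start at $-1$, and stay below $k$. So there are at most $k+1$ gadgets, each with at most $k$ towers.
\end{proof}

The \emph{true path} $\pi\in2^\omega$ is defined by recursion: $\pi(e)=1$ if and only if there are infinitely many $(\pi\restriction e)^\frown1$-stages. It is the leftmost sequence of guesses that looks correct infinitely often.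

\begin{lemma}\label{lem:tp}
For every $n$:
\begin{enumerate}
\item[(P1)] there are infinitely many $\pi\restriction n$-stages;
\item[(P2)] only finitely many $s$ satisfy $\delta_s<_L\pi\restriction n$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $n=0$ every stage is a $\pi\restriction0$-stage and no string is to the left of the empty string. Assume both statements for $n$. If $\pi(n)=1$, then (P1) for $n+1$ is the definition of $\pi$. If $\pi(n)=0$, then only finitely many of the infinitely many $\pi\restriction n$-stages $s>n$ have $\delta_s(n)=1$, so infinitely many have $\delta_s(n)=0$. For (P2), let $\delta_s<_L\pi\restriction(n+1)$. If the position of the split is less than $n$, then $\delta_s<_L\pi\restriction n$, which holds for finitely many $s$. If it is $n$, then $\pi(n)=0$ and $s$ is a $(\pi\restriction n)^\frown1$-stage, and there are finitely many of these.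
\end{proof}

The next lemma says that a true copy cannot fall silent. The point is that after a last confirmation the relevant part of the construction freezes, and a pin that $C_e$ has already acknowledged stays in place.

\begin{lemma}\label{lem:answers}
If $C_e\cong\mathcal A$, then $\pi(e)=1$.
\end{lemma}

\begin{proof}
Suppose $\pi(e)=0$ and let $\alpha=(\pi\restriction e)^\frown1$. There are finitely many $\alpha$-stages, so by (P2) there is $s_1$ such that no $s\ge s_1$ has $\alpha\subseteq\delta_s$ or $\delta_s<_L\pi\restriction e$. Call a thread an \emph{$\alpha$-thread} if it is for some $(k,\beta)$ with $\beta\supseteq\alpha$.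

\emph{The $\alpha$-threads freeze.} By (F4), an $\alpha$-thread is started or extended only at $\beta$-stages, and its towers of index $e_0\ge e$ are refreshed only at $\beta\restriction(e_0+1)$-stages. All of these are $\alpha$-stages. No $\alpha$-thread is canceled at a stage $s\ge s_1$. Indeed, suppose $\delta_s<_L\beta$ with position $i$. If $i<e$, then $\delta_s<_L\pi\restriction e$. The case $i=e$ is impossible since $\beta(e)=1$. If $i>e$, then $\alpha\subseteq\beta\restriction i\subseteq\delta_s$. Let $F$ be the finite set of $\alpha$-threads that are live at the end of stage $s_1$. They are never canceled, and they are exactly the $\alpha$-threads that are live at the beginning of each stage $s>s_1$. If there is no $\alpha$-stage, then $F=\emptyset$. Otherwise let $t<s_1$ be the last $\alpha$-stage. The threads in $F$ were started at or before stage $t$, and their floors, their gadgets, and the pins on their towers of index $\ge e$, together with which pins are filled, remain forever as at the end of stage $t$.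

\emph{The base points are correct.} Let $h$ be the family of an isomorphism $\mathcal A\to C_e$. We claim that $q^e_{\rho,m}$ exists and equals $h_{\rho,m}$ for each floor $(\rho,m)$ of a thread in $F$ with $\mathrm{ind}(\rho)\ge e$. Note that $L_l(C_e)=\{h_{\rho,m}\}$ for any pin $l$ on $(\rho,m)$ that is never filled, by Lemma~\ref{lem:iso}(a).

If the floor was created at stage $t$, this happened in Step 5, after refreshing. So its first pin $l_0$ is never filled, and $q^e_{\rho,m}$ exists and is the only element $h_{\rho,m}$ of $L_{l_0}(C_e)$.

If the floor was created before stage $t$, let $l$ be the pin on it declared most recently before stage $t$. Since the thread is never canceled, $l$ can be filled only by refreshing. There is no refresh of $(\rho,m)$ between the declaration of $l$ and stage $t$, as it would declare a newer pin. A refresh at stage $t$ spares $l$, and there is none after stage $t$. So $l$ is never filled. The thread is live at the beginning of stage $t$, and $\alpha$ is confirmed at $t$ by \eqref{eq:conf}. By (R1) and (R2), $q^e_{\rho,m}$ exists and lies in $L_l(C_e)=\{h_{\rho,m}\}$.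

\emph{A further confirmation.} For $s>s_1$, the confirmation of $\alpha$ at $s$ asks for a fixed finite list of statements to be shown, independent of $s$. They involve only base points on floors of threads in $F$ of index $\ge e$; in (R3), the towers $\rho_{\gamma,e'}$ have index $e'>\mathrm{ind}(\rho)\ge e$. By the claim these base points are values of $h$. The statements in (R1) are true in $C_e$ because $h$ is coherent, and those in (R2) and (R3) are true by \eqref{eq:star}. So $\alpha$ is confirmed at all sufficiently large $s$. By (P1) some such $s>\max(s_1,e)$ is a $\pi\restriction e$-stage, and by \eqref{eq:conf} it is an $\alpha$-stage, contrary to the choice of $s_1$.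
\end{proof}

\section{The structure is not computably categorical}\label{sec:notcc}

\begin{lemma}\label{lem:AB}
Each $Z\in[T]$ computes an isomorphism $\mathcal A\to\mathcal B$. In particular $\mathcal A\cong\mathcal B$.
\end{lemma}

\begin{proof}
Put $v_{r_k,m}=\{Z\restriction m\}$ on root towers and $v_{\rho,m}=0$ on all other towers, and check \eqref{eq:translate}. The family is compatible with $p$. At a root label, $\{0\}+\{Z\restriction0\}=\{1\}$. At a label whose type contains no floor of a root tower, the translation is by $0$. By (F1) the remaining labels are the $l_\gamma$ with parent $(r_k,m_k)$ and string $\nu_k$. The translation is by $(\{Z\restriction m_k\},0,\dots,0)$, which lies in $H_\gamma$ because $Z\restriction m_k\in T$ and $\nu_k\notin T$; so it lies in $L_{l_\gamma}$, filled or not. Lemma~\ref{lem:iso}(a) gives a $Z$-computable isomorphism.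
\end{proof}

\begin{lemma}\label{lem:diag}
There is no computable isomorphism $\mathcal A\to\mathcal B$.
\end{lemma}

\begin{proof}
Suppose there is one, and let $\varphi_k$ agree with it on points. By \eqref{eq:translate}, all $g_{\rho,m}$ in block $k$ are defined and compatible with $p$; the root label gives $g_{r_k,0}=1$; and for every other label $l$ of the block the tuple of $g$-values at $l$ lies in $L_l$. In particular, for each floor of block $k$, $g$ is ready on it at all large stages. If block $k$ were never attacked, Step 4 would extend $r_k$ infinitely often, contrary to Lemma~\ref{lem:finite}. So block $k$ is attacked.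

Let $\beta=\pi\restriction k$. By (P2) and (F4), threads for $(k,\beta)$ are canceled at only finitely many stages, and by (P1) there are infinitely many $\beta$-stages. So some thread $\Theta$ for $(k,\beta)$ is started, never canceled, and considered in Step 5 at every later $\beta$-stage. Let $\gamma$ be its last gadget, which exists by Lemma~\ref{lem:finite}, with parent $(\rho,m)$ and string $\nu$. By (F3), $L_{l_\gamma}=H_\gamma$, and by (F5), $g_{\rho,m}(\nu)=1$. Hence
\[
1+\sum_{e\in E(\gamma)}g_{\rho_{\gamma,e},0}=0 .
\]
If $E(\gamma)=\emptyset$ this is already absurd. Otherwise some $g_{\rho_{\gamma,e},0}$ equals $1$, so at some $\beta$-stage $\gamma$ receives an active tower $\rho'$. By Lemma~\ref{lem:finite} it has a final top level $m'$. At a late enough $\beta$-stage, $g$ is ready on $(\rho',m')$, and Step 5 creates either $(\rho',m'+1)$ or a new gadget of $\Theta$. The first contradicts the choice of $m'$ and the second the choice of $\gamma$.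
\end{proof}

\section{Isomorphisms onto an arbitrary copy}\label{sec:copies}

\begin{lemma}\label{lem:copy}
If $C_e\cong\mathcal A$ and $Z\in[T]$, then $Z$ computes an isomorphism $\mathcal A\to C_e$.
\end{lemma}

\begin{proof}
Write $C=C_e$ and $q_{\rho,m}=q^e_{\rho,m}$. By Lemma~\ref{lem:answers}, $\pi(e)=1$. Let $\alpha=\pi\restriction(e+1)$. Then $\alpha(e)=1$, there are infinitely many $\alpha$-stages by (P1), and $\alpha$ is confirmed at each of them by \eqref{eq:conf}. We define a $Z$-computable coherent family $h$ in $C$ and verify \eqref{eq:star}; Lemma~\ref{lem:iso} then gives the isomorphism. Each label involves floors of a single block, so the blocks can be treated separately. Recall that filled labels impose no condition; in particular no label of a thread that is eventually canceled does. The \emph{least lift} of $x\in X^C_{\rho,j}$ is the least $x'\in X^C_{\rho,j+1}$ with $p(x')=x$. The \emph{default rule} on a tower $\rho$ takes for $h_{\rho,0}$ the least element of $X^C_{\rho,0}$ and for $h_{\rho,j+1}$ the least lift of $h_{\rho,j}$.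

Threads whose guess lies to the left of $\alpha$ need not be canceled, and $C$ is never asked to confirm anything about them, so we set them aside. Call block $k$ \emph{good} if $k>e$ and no thread for a pair $(k,\beta)$ with $\beta\restriction(e+1)<_L\alpha$ is ever started, and \emph{bad} otherwise. Such a thread is started only at a $\beta$-stage $s$, and then $\delta_s<_L\alpha$. By (P2) there are finitely many such stages, and each starts finitely many threads. So there are finitely many bad blocks.

\medskip\noindent\emph{Bad blocks.} Fix the family $h^*$ of some isomorphism $\mathcal A\to C$. By (F2), at most $2^k$ threads of block $k$ are never canceled, so by Lemma~\ref{lem:finite} only finitely many floors of the block lie in the root tower or in never-canceled threads. Put $h=h^*$ on these floors and use the default rule on all other towers of the block. By (F1), the root label and the labels of never-canceled threads involve only floors where $h=h^*$, so \eqref{eq:star} holds for them; the other labels are filled. The list of bad blocks, of the exceptional floors, and of the values of $h^*$ on them is a finite amount of information.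

\medskip\noindent\emph{Good blocks: definition of $h$.} Let $k$ be good. Let $h_{r_k,0}$ be the unique element of $L_l(C)$ for the root label $l$, and take least lifts at the higher floors of $r_k$. On the towers of threads for $(k,\beta)$ with $\beta\not\supseteq\alpha$ use the default rule.

Now consider a thread for $(k,\beta)$ with $\beta\supseteq\alpha$. All base points $q_{\rho,m}$ on its floors exist, lie in $X^C_{\rho,m}$, and are computable, since $C\cong\mathcal A$ and first pins have $L_{l_0}\neq\emptyset$. We treat the gadgets $\gamma$ in order of creation. Let $\gamma$ have parent $(\rho,m)$ and string $\nu$. The value $h_{\rho,m}$ is already defined, because $\rho$ is the root tower or a tower of an earlier gadget. On the towers $\rho_{\gamma,e'}$ with $e'<e$ use the default rule. For a tower $\rho'=\rho_{\gamma,e'}$ with $e'\ge e$ we specify a bit $\varepsilon_{\rho'}\in\mathbb F_2$ and put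
\begin{equation}\label{eq:h}
h_{\rho',0}=q_{\rho',0}+\varepsilon_{\rho'},\qquad h_{\rho',j+1}=q_{\rho',j+1}+\varepsilon_{\rho'}\{Z\restriction(j+1)\},
\end{equation}
except that $h_{\rho',j+1}$ is the least lift of $h_{\rho',j}$ whenever the value in \eqref{eq:h} does not project to $h_{\rho',j}$. (We cannot tell whether the thread will be canceled, and if it is, the base points may be incoherent; the exception keeps $h$ coherent in any case.) For $e'>e$ let $\varepsilon_{\rho'}=0$. The tower $\rho'=\rho_{\gamma,e}$ is treated last. Since $\beta(e)=1$ and $e<k$, it exists if and only if $\mathrm{ind}(\rho)<e$. Take the first tuple $(x,(y_{e'})_{e'\in E(\gamma)})$ enumerated in $L_{l_\gamma}(C)$, and let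
\[
\varepsilon_{\rho'}=(h_{\rho,m}-x)(\nu)+(q_{\rho',0}-y_e)+\sum_{e'\in E(\gamma)\setminus\{e\}}(h_{\rho_{\gamma,e'},0}-y_{e'}).
\]
With $h_{\rho',0}=q_{\rho',0}+\varepsilon_{\rho'}$ this gives
\begin{equation}\label{eq:eps}
(h_{\rho,m}-x)(\nu)+\sum_{e'\in E(\gamma)}(h_{\rho_{\gamma,e'},0}-y_{e'})=0 .
\end{equation}

The family $h$ is coherent by construction. It is $Z$-computable. Given a floor, we run the construction until the floor appears and so learn its block and, for a non-root tower, its index, gadget, and thread. The value at a floor of level $j+1$ refers to the floor of level $j$ of the same tower; the value at level $0$ of $\rho_{\gamma,e}$ refers to level $0$ of the other towers of $\gamma$ and to the parent floor, which lies in an earlier gadget or in the root tower; all other values at level $0$ refer to no other floor. So the recursion terminates, and at no point does it ask whether a floor, gadget, or cancellation will occur later.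

\medskip\noindent\emph{Good blocks: verification of \eqref{eq:star}.} The root label holds by the choice of $h_{r_k,0}$. Consider a thread for $(k,\beta)$ with $\beta\not\supseteq\alpha$. The strings $\beta\restriction(e+1)$ and $\alpha$ are distinct and of the same length, so one is to the left of the other, and goodness gives $\alpha<_L\beta$. At any $\alpha$-stage $s$ we then have $\delta_s<_L\beta$, so the thread is canceled at the first $\alpha$-stage after its start, if not before.

It remains to consider a never-canceled thread $\Theta$ for $(k,\beta)$ with $\beta\supseteq\alpha$. Each floor, pin, and gadget of $\Theta$ exists at the beginning of all sufficiently late $\alpha$-stages, and at these stages (R1)--(R3) hold for $\Theta$. By (R1), $p(q_{\rho',j+1})=q_{\rho',j}$ on all towers $\rho'$ of $\Theta$ of index $\ge e$. Together with $p(\{Z\restriction(j+1)\})=\{Z\restriction j\}$ and $\{Z\restriction0\}=1$, this shows by induction on $j$ that the exception in \eqref{eq:h} never occurs: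
\begin{equation}\label{eq:hq}
h_{\rho',j}=q_{\rho',j}+\varepsilon_{\rho'}\{Z\restriction j\}\ \text{ if }\mathrm{ind}(\rho')=e,\qquad h_{\rho',j}=q_{\rho',j}\ \text{ if }\mathrm{ind}(\rho')>e.
\end{equation}
Let $\gamma$ be a gadget of $\Theta$ with parent $(\rho,m)$ and string $\nu$. By (F3) the label $l_\gamma$ is never filled, so $L_{l_\gamma}(C)$ is a coset of $H_\gamma$, and it suffices to find a member of it that differs from the $h$-tuple by an element of $H_\gamma$.
\begin{itemize}
\item $\mathrm{ind}(\rho)<e$ (this includes the root tower). The tower $\rho_{\gamma,e}$ exists, and \eqref{eq:eps} says that the $h$-tuple differs from $(x,(y_{e'}))\in L_{l_\gamma}(C)$ by an element of $H_\gamma$.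
\item $\mathrm{ind}(\rho)=e$. By (R3) the tuple of base points lies in $L_{l_\gamma}(C)$. All towers of $\gamma$ have index greater than $e$, so by \eqref{eq:hq} the $h$-tuple differs from it by $(\varepsilon_\rho\{Z\restriction m\},0,\dots,0)$. This lies in $H_\gamma$ because $Z\restriction m\in T$ and $\nu\notin T$.
\item $\mathrm{ind}(\rho)>e$. By \eqref{eq:hq} the $h$-tuple is the tuple of base points, which lies in $L_{l_\gamma}(C)$ by (R3).
\end{itemize}
Finally let $l$ be a pin on a floor $(\rho,m)$ of $\Theta$, and let $e_0=\mathrm{ind}(\rho)$.
\begin{itemize}
\item $e_0\le e$. Then $\beta\restriction(e_0+1)\subseteq\alpha$, so by (F4) the floor is refreshed at every later $\alpha$-stage. After the first refresh following its declaration, $l$ is no longer the most recent pin, and the second refresh fills it. So $l$ imposes no condition.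
\item $e_0>e$. If $l$ is ever filled, it imposes no condition. If not, (R2) at a later $\alpha$-stage and \eqref{eq:hq} give $h_{\rho,m}=q_{\rho,m}\in L_l(C)$.
\end{itemize}
So \eqref{eq:star} holds at every label.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tree}]
By Lemmas~\ref{lem:AB} and~\ref{lem:diag}, $\mathcal B$ is a computable copy of $\mathcal A$ that is not computably isomorphic to $\mathcal A$, which gives (1). A computable $\mathcal C\cong\mathcal A$ is computably isomorphic to some $C_e\cong\mathcal A$, and composing with the isomorphism of Lemma~\ref{lem:copy} gives (2).
\end{proof}

\begin{remark}\label{rem:hyp}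
The computability of $T$ makes Steps 4 and 5 effective. The absence of a computable path enters only through Lemma~\ref{lem:noseq}, hence through the finiteness of towers, which is used to defeat $\varphi_k$ and to keep the information for bad blocks finite. It cannot be dropped: if $T$ has a computable path, (2) makes $\mathcal A$ computably categorical and contradicts (1). A path $Z$ is used twice, each time to flip a bit at level $0$ without moving a coordinate outside $T$: on root towers in Lemma~\ref{lem:AB} and on towers of index $e$ in Lemma~\ref{lem:copy}. If $[T]=\emptyset$, then (2) is vacuous and Example~\ref{ex:omega} satisfies the conclusion.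
\end{remark}

\section{One structure for a class of degrees}\label{sec:classes}

Call a relation $R(\vec n,X)$ with $\vec n$ from $\omega$ and $X\in\omega^\omega$ \emph{computable} if a single oracle machine decides it, halting for every input $\vec n$ and every oracle $X$. A (lightface) \emph{$\Pi^0_1$ class} is a set $\{X:\forall b\,R(b,X)\}$, a \emph{$\Sigma^0_2$ class} is a set $\{X:\exists a\,\forall b\,R(a,b,X)\}$, and a \emph{$\Sigma^0_3$ class} is a set $\{X:\exists a\,\forall b\,\exists c\,R(a,b,c,X)\}$, with $R$ computable. Dummy quantifiers show that $\Pi^0_1$ and $\Sigma^0_2$ classes are $\Sigma^0_3$. The $\Pi^0_1$ classes are exactly the sets $[T]$ for computable trees $T$. Indeed $[T]=\{X:\forall b\ X\restriction b\in T\}$; conversely, $\{X:\forall b\,R(b,X)\}=[T]$ for the tree $T$ of all $\sigma$ such that for no $b<|\sigma|$ does the machine for $R(b,\cdot)$ answer ``no'' within $|\sigma|$ steps, using only oracle values in $\sigma$.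

\begin{theorem}\label{thm:classes}
For a class $\mathcal D$ of Turing degrees the following are equivalent:
\begin{enumerate}
\item[(1)] there is one computable, not computably categorical structure $\mathcal A$ that is $\mathbf d$-computably categorical for every $\mathbf d\in\mathcal D$;
\item[(2)] there are computable $\mathcal M,\mathcal N$, not computably isomorphic, with $\mathcal M\cong_{\mathbf d}\mathcal N$ for every $\mathbf d\in\mathcal D$;
\item[(3)] there is a $\Pi^0_1$ class $P\subseteq\omega^\omega$ without computable member such that every $\mathbf d\in\mathcal D$ computes a member of $P$;
\item[(4)] the same as \emph{(3)}, with a $\Sigma^0_3$ class in place of $P$.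
\end{enumerate}
In particular, for a single degree $\mathbf d$: $\mathbf d$ is low for categoricity if and only if $\mathbf d$ is low for isomorphism, if and only if every $\Sigma^0_3$ class in $\omega^\omega$ with a $\mathbf d$-computable member has a computable member.
\end{theorem}

\begin{proof}
If $\mathcal D=\emptyset$, all four statements hold: for (1) take $(\omega,<)$ from Example~\ref{ex:omega}, for (2) two non-isomorphic computable structures, and for (3) and (4) the empty class. Let $\mathcal D\neq\emptyset$.

(1)$\Rightarrow$(2). Take $\mathcal M=\mathcal A$ and let $\mathcal N$ be a computable copy of $\mathcal A$ that is not computably isomorphic to $\mathcal A$.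

(2)$\Rightarrow$(3). Since $\mathcal D\neq\emptyset$, we have $\mathcal M\cong\mathcal N$. Take $P=[T_{\mathcal M,\mathcal N}]$ from Lemma~\ref{lem:isotree}.

(3)$\Rightarrow$(4). Every $\Pi^0_1$ class is $\Sigma^0_3$.

(4)$\Rightarrow$(3). Let $Q=\{X:\exists a\,\forall b\,\exists c\,R(a,b,c,X)\}$ be the given class. We make the witnesses part of the point. Let $P$ be the class of all $a^\frown(X\oplus Y)$ such that $R(a,b,Y(b),X)$ holds for all $b$. This is a $\Pi^0_1$ class, and a computable member would give a computable $X\in Q$. If $\mathbf d$ computes $X\in Q$, with witness $a$, then $\mathbf d$ computes the total function $Y$ where $Y(b)$ is the least $c$ with $R(a,b,c,X)$, and hence the member $a^\frown(X\oplus Y)$ of $P$.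

(3)$\Rightarrow$(1). Write $P=[T]$ for a computable tree $T$. It has a path since $\mathcal D\neq\emptyset$, and it has no computable path. Apply Theorem~\ref{thm:tree}.

For $\mathcal D=\{\mathbf d\}$, statements (1), (2), and (4) are the negations of the three conditions in the last sentence of the theorem.
\end{proof}

\begin{example}\label{ex:random}
A \emph{Martin-L\"of test} is a uniformly c.e.\ sequence of open sets $U_n\subseteq2^\omega$ with $U_n$ of measure at most $2^{-n}$, and $X\in2^\omega$ is \emph{Martin-L\"of random} if $X\notin\bigcap_nU_n$ for every test. Recall that there is a universal test $(U_n)$, one for which the random reals are exactly the $X\in2^\omega$ with $X\notin U_n$ for some $n$. This exhibits the random reals as a $\Sigma^0_2$ class. A computable $X$ is not random, because the sets of extensions of $X\restriction n$ form a test. By Theorem~\ref{thm:classes} there is a single computable structure that is not computably categorical but is $\mathbf d$-computably categorical for \emph{every} degree $\mathbf d$ that computes a Martin-L\"of random real.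
\end{example}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Strength and weakness in computable structure theory},
\texttt{http://johannafranklin.net/papers/franklin-doclim.pdf}.

\end{thebibliography}
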